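\title{MIX is not a well-nested multiple context-free language}

\begin{abstract}
The language MIX consists of the words over $\{\mathtt a,\mathtt b,\mathtt c\}$ in which the three letters occur equally often. We prove the conjecture that MIX is not generated by a well-nested $k$-multiple context-free grammar for any $k\ge1$. Words of MIX are closed lattice walks in the plane. A well-nested derivation takes such a walk apart by deleting one interval at a time, and both the deleted part and the remaining part have bounded displacement. We apply this to walks that follow a large circle carrying dense radial zigzags with a random hierarchical structure, and show by an induction over scales that no chain of deletions makes macroscopic progress on them.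
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $|w|_{\mathtt a}$ denote the number of occurrences of the letter $\mathtt a$ in a word $w$, and let
\[
\mathrm{MIX}=\{w\in\{\mathtt a,\mathtt b,\mathtt c\}^*:\ |w|_{\mathtt a}=|w|_{\mathtt b}=|w|_{\mathtt c}\}.
\]
Put $v(\mathtt a)=(1,0)$, $v(\mathtt b)=(0,1)$, $v(\mathtt c)=(-1,-1)$ and extend $v$ additively to words. Then $v(w)=(|w|_{\mathtt a}-|w|_{\mathtt c},\,|w|_{\mathtt b}-|w|_{\mathtt c})$, so $\mathrm{MIX}=\{w: v(w)=0\}$: the words of MIX are the closed walks in $\mathbb Z^2$ with these three steps. This paper is about the grammars that can generate all such walks and nothing else.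

\begin{definition}\label{def:mcfg}
A \emph{multiple context-free grammar} (MCFG) is a tuple $G=(\mathcal N,\mathcal T,\mathcal P,\mathsf S)$. Here $\mathcal N$ is a finite set of nonterminals, each $\mathsf A\in\mathcal N$ having a dimension $\dim\mathsf A\ge1$; $\mathcal T$ is a terminal alphabet; $\mathsf S\in\mathcal N$ has dimension $1$; and $\mathcal P$ is a finite set of rules
\[
\mathsf A(\alpha_1,\dots,\alpha_r)\leftarrow \mathsf B_1(x_{1,1},\dots,x_{1,r_1}),\ \dots,\ \mathsf B_s(x_{s,1},\dots,x_{s,r_s})
\]
with $s\ge0$, $r=\dim\mathsf A$, $r_i=\dim\mathsf B_i$, pairwise distinct variables $x_{i,p}$, and strings $\alpha_1,\dots,\alpha_r$ over terminals and variables such that every variable occurs exactly once in $\alpha_1\cdots\alpha_r$. \emph{Derivable facts} are defined inductively: if $\mathsf B_i(w_{i,1},\dots,w_{i,r_i})$ is derivable for every $i$, then so is the fact obtained from $\mathsf A(\alpha_1,\dots,\alpha_r)$ by replacing each $x_{i,p}$ by $w_{i,p}$. The language of $G$ is $\mathcal L(G)=\{w\in\mathcal T^*:\mathsf S(w)\text{ is derivable}\}$, and $G$ is a \emph{$k$-MCFG} if all dimensions are at most $k$.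

A rule is \emph{well-nested} if
\begin{itemize}
\item[(i)] for each $i$ the variables $x_{i,1},\dots,x_{i,r_i}$ occur in this order in $\alpha_1\cdots\alpha_r$, and
\item[(ii)] there are no $i\ne j$, $p<p'$, $q<q'$ such that $x_{i,p},\,x_{j,q},\,x_{i,p'},\,x_{j,q'}$ occur in this order in $\alpha_1\cdots\alpha_r$.
\end{itemize}
A grammar is well-nested if all its rules are.
\end{definition}

The dimension $k$ bounds the number of separate pieces of the final word that one nonterminal may control. Well-nestedness restricts how the pieces of different nonterminals are combined: the rule $\mathsf A(x_1y_1,\,y_2x_2)\leftarrow\mathsf B(x_1,x_2),\mathsf C(y_1,y_2)$ places $\mathsf C$ inside the gap of $\mathsf B$ and is well-nested, whereas $\mathsf A(x_1y_1,\,x_2y_2)\leftarrow\mathsf B(x_1,x_2),\mathsf C(y_1,y_2)$ interleaves them and is not.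

A $1$-MCFG is a context-free grammar read from the leaves up, and all its rules are well-nested, because both conditions are empty when every nonterminal has one variable. This suffices for the one-dimensional analogue of MIX: the words with $|w|_{\mathtt a}=|w|_{\mathtt b}$ are generated by $\mathsf S(\varepsilon)\leftarrow$, $\ \mathsf S(xy)\leftarrow\mathsf S(x),\mathsf S(y)$, $\ \mathsf S(\mathtt ax\mathtt b)\leftarrow\mathsf S(x)$ and $\mathsf S(\mathtt bx\mathtt a)\leftarrow\mathsf S(x)$. Indeed, a nonempty balanced word either has a proper nonempty balanced prefix, or its walk on $\mathbb Z$ stays on one side of $0$, and then its first and last letters differ. With $k=2$ a well-nested grammar can count three letters: $\mathsf A(\varepsilon,\varepsilon)\leftarrow$, $\ \mathsf A(\mathtt ax_1\mathtt b,\,x_2\mathtt c)\leftarrow\mathsf A(x_1,x_2)$ and $\mathsf S(x_1x_2)\leftarrow\mathsf A(x_1,x_2)$ generate $\{\mathtt a^n\mathtt b^n\mathtt c^n\}$.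

For MIX itself it is known that some $2$-MCFG generates it, and that no well-nested $2$-MCFG does. This leaves the question whether a larger dimension can make up for well-nestedness. The constraints on derivations that we find in Section~\ref{sec:chains} become weaker as $k$ grows, so the negative answer for $k=2$ does not by itself predict the general case. It is conjectured in \cite{lcflt} that no dimension suffices, and we prove this.

\begin{theorem}\label{thm:main}
For no $k\ge1$ is $\mathrm{MIX}$ generated by a well-nested $k$-MCFG.
\end{theorem}

Letter counts cannot prove this, since the regular language $(\mathtt a\mathtt b\mathtt c)^*$ has the same letter counts as MIX. The obstruction lies in the shape of particular walks, and the proof has a grammatical, a geometric and a combinatorial part. Section~\ref{sec:chains} turns a well-nested derivation into a chain of interval deletions with bounded displacement; it also settles $k=1$ with a round curve and shows why a round curve is not enough in general. Section~\ref{sec:proc} introduces circles with radial zigzags and an abstract model of chains on them, called processes, and states the key Proposition~\ref{prop:key}: on suitable zigzags,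 processes get stuck. Section~\ref{sec:reduction} derives Theorem~\ref{thm:main} from it. Section~\ref{sec:construction} explains the mechanism on the smallest cases and constructs the zigzags, and Section~\ref{sec:induction} proves the proposition.

\section{Derivations as chains of deletions}\label{sec:chains}

Suppose, for contradiction, that $G$ is a well-nested $k$-MCFG with $\mathcal L(G)=\mathrm{MIX}$. Let $b\ge1$ bound the number of nonterminals on the right-hand side of a rule, and let $c$ bound the number of terminal occurrences in a rule. The norm $|\cdot|$ on $\mathbb R^2$ is Euclidean.

\subsection*{The sets of letters below a node}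

A \emph{derivation tree} of $w\in\mathcal L(G)$ is a finite rooted tree whose nodes carry rules: a node whose rule has right-hand side $\mathsf B_1,\dots,\mathsf B_s$ has $s$ children, the $i$-th carrying a rule with left-hand side $\mathsf B_i$; a tuple of words is computed at each node from the tuples of its children, and the root has nonterminal $\mathsf S$ and tuple $(w)$. Since every variable is used exactly once, each component of the tuple at a node appears at one definite place of $w$ as a (possibly empty) factor.

Let $w$ be nonempty. We index its letter occurrences, briefly \emph{letters}, by $\mathbb Z/|w|$; a closed walk has no preferred starting point, and it is convenient to treat a suffix followed by a prefix as one interval. A set $E$ of letters splits into maximal cyclic intervals, its \emph{components}, and $v(E)$ is the sum of the vectors of its letters. If $E$ has at most $j\ge1$ components, then so does its complement. If moreover $I$ is a cyclic interval, then $E\cap I$ has at most $j+1$ components, since each of them starts where $I$ or a component of $E$ starts.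

For a node $u$ let $E_u$ be the set of letters of $w$ in the tuple at $u$. It has at most $k$ components. If $u$ has children $u_1,\dots,u_s$, then
\[
E_u=E_{u_1}\sqcup\dots\sqcup E_{u_s}\sqcup T_u,\qquad |T_u|\le c,
\]
where $T_u$ consists of the letters written by the rule at $u$.

\begin{lemma}\label{lem:grammar}
There are constants $C_1,C_2$ depending only on $G$ such that the following holds for every node $u$ of a derivation tree of a nonempty word $w\in\mathcal L(G)$.
\begin{itemize}
\item[(a)] $|v(E_u)|\le C_1$.
\item[(b)] Let $u_i$ be a child of $u$ with $E_{u_i}\neq\emptyset$, and let $I_1,\dots,I_p$ be the components of the complement of $E_{u_i}$. Then $p\le k$ and $|v(E_u\cap I_l)|\le C_2$ for every $l$.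
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $\mathsf A$ be the nonterminal at $u$. Replace the subtree at $u$ by a derivation of any other tuple of $\mathsf A$. The result is a derivation tree of a word $w'\in\mathcal L(G)$, and $v(w')-v(w)$ is the difference of the total $v$-values of the two tuples. As $v(w)=v(w')=0$, all derivable tuples of $\mathsf A$ have the same total value. There are finitely many nonterminals; let $C_1$ be the largest norm of these values.

(b) The bound $p\le k$ holds because $E_{u_i}$ has at most $k$ components. We show that every other child lies in a single $I_l$.

First, the components of the tuple at any node occur in $w$ in the order of their indices. This is trivial at the root, and if it holds at a node, then $w=y_0\alpha_1y_1\cdots\alpha_ry_r$ after substitution of the variables, so it holds at the children by condition (i). In particular, the variables of the rule at $u$ occur in $\alpha_1\cdots\alpha_r$ in the order in which their values occur in $w$.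

Suppose that $j\ne i$ and that $E_{u_j}$ contains letters of two different $I_l$. Each of the two cyclic paths between these letters passes through $E_{u_i}$. So there are four letters alternating cyclically between $E_{u_j}$ and $E_{u_i}$, that is, letters $z_1<z_2<z_3<z_4$ of $w$ with $z_1,z_3$ from one of the two children and $z_2,z_4$ from the other. The letters $z_1,z_3$ lie in different tuple components of their child, because a tuple component is a factor of $w$ and $z_2$ belongs to another child. For the same reason, with $z_3$ in the middle, $z_2,z_4$ lie in different tuple components. The four corresponding variables occur in the order of $z_1,\dots,z_4$, with increasing second index for each child. This is the pattern excluded by (ii).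

Hence $E_u\cap I_l$ is a disjoint union of at most $b$ sets $E_{u_j}$ and at most $c$ letters, and $C_2=bC_1+\sqrt2\,c$ works.
\end{proof}

Part (b) is the only place in the paper where well-nestedness is used. For the interleaving rule $\mathsf A(x_1y_1,x_2y_2)\leftarrow\mathsf B(x_1,x_2),\mathsf C(y_1,y_2)$ and the child $\mathsf B$, the values of $y_1$ and $y_2$ lie in different intervals $I_l$, and (a) bounds only the sum of their displacements.

Thanks to (b) we can go from a node to a child by deleting one interval at a time. In the situation of (b) put $E^{(l)}=E_u\setminus(I_1\cup\dots\cup I_l)$. Then $E^{(0)}=E_u$, $E^{(p)}=E_{u_i}$, $E^{(l)}=E^{(l-1)}\setminus I_l$, and $E^{(l-1)}\cap I_l=E_u\cap I_l$ because the $I_l$ are disjoint. The complement of $E^{(l)}$ is the union of the complement of $E_u$ and $l\le k$ intervals. With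
\[
C_3=C_1+kC_2,\qquad \kappa=2k
\]
we obtain, for $1\le l\le p$,
\begin{equation}\label{eq:chain}
|v(E^{(l-1)}\cap I_l)|\le C_2,\qquad |v(E^{(l)})|\le C_3,\qquad \text{the complement of $E^{(l)}$ has at most $\kappa$ components.}
\end{equation}

\subsection*{Words that trace a polygon}

So far we have used $\mathcal L(G)\subseteq\mathrm{MIX}$. The inclusion $\mathrm{MIX}\subseteq\mathcal L(G)$ lets us choose the word, and the next lemma says that we may as well choose a closed curve. Let $\gamma$ be an oriented closed polygon in $\mathbb R^2$ with edges of positive length. For an arc of $\gamma$, $\operatorname{Disp}$ denotes endpoint minus starting point, extended additively to finite unions of arcs; thus $\operatorname{Disp}(\gamma)=0$.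

\begin{lemma}\label{lem:trace}
There is an absolute constant $C_4$ such that for every $\gamma$ and every $M\ge1$ there are a nonempty word $w\in\mathrm{MIX}$ and a division of $\gamma$ into $|w|$ consecutive arcs of positive length, each inside one edge and matched with the letters of $w$ in cyclic order, with the following property. If a set $E$ of letters with at most $j$ components is identified with the union of the corresponding arcs, then $|v(E)-M\operatorname{Disp}(E)|\le jC_4$.
\end{lemma}

\begin{proof}
Every $(x,y)\in\mathbb Z^2$ is the value of a nonempty word, namely $\mathtt a^{x+z}\mathtt b^{y+z}\mathtt c^z$ for large $z$. Fix such a word for each integer vector of norm at most $3$, and let $\ell_{\max}$ be the largest of their lengths. Divide each edge of the scaled polygon $M\gamma$ into equal pieces of length at most $1$, and replace each division point, vertices included, by a point of $\mathbb Z^2$ at distance at most $1$. Consecutive lattice points differ by a vector of norm at most $3$. Let $w$ be the concatenation of the corresponding words around $\gamma$; then $v(w)=0$. Divide each piece into as many equal arcs as its word has letters.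

Start the walk of $w$ at the first lattice point. At any moment it is within $\sqrt2\,\ell_{\max}$ of the lattice point where the current short word began, this point is within $1$ of the starting point of the current piece, and the latter is within $1$ of every point of the piece. So the walk and the matched point of $M\gamma$ are always within $2+\sqrt2\,\ell_{\max}$. Both are closed, so for every cyclic interval $I$ of letters $|v(I)-M\operatorname{Disp}(I)|\le C_4:=2(2+\sqrt2\,\ell_{\max})$. Sum over the components of $E$.
\end{proof}

When $M$ is large, the bounds \eqref{eq:chain} say that the displacements on $\gamma$ are as small as we like. All polygons below go once around the origin with nondecreasing polar angle. For a finite union $Q$ of arcs let $\operatorname{ang}(Q)$ be the total increase of the polar angle along $Q$, so that $\operatorname{ang}(\gamma)=2\pi$. Two points with radii $r,r'\ge r_0$ whose polar angles differ by $\Phi\in[0,2\pi]$ have squared distance $(r-r')^2+4rr'\sin^2(\Phi/2)$. Since $\sin(\psi/2)\ge\psi/\pi$ for $0\le\psi\le\pi$, an arc $I$ on which the radius is at least $r_0$ satisfies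
\begin{equation}\label{eq:chord}
|\operatorname{Disp}(I)|\ \ge\ \frac{2r_0}{\pi}\,\min\bigl(\operatorname{ang}(I),\,2\pi-\operatorname{ang}(I)\bigr).
\end{equation}
An arc with small displacement is thus very short or almost all of $\gamma$. This inequality is where the plane enters. Lemma~\ref{lem:grammar} holds equally for the two-letter language of Section~\ref{sec:intro}, which does have a well-nested grammar.

\begin{example}[the case $k=1$]\label{ex:k1}
Let $k=1$, and let $\gamma$ be the regular $n$-gon inscribed in the unit circle, with $n\ge3$ and $n\ge7c$. The radius is at least $\cos(\pi/3)=\frac12$ on $\gamma$. Take $w$ from Lemma~\ref{lem:trace} with $M$ so large that $\epsilon:=\pi(C_1+C_4)/M<1/b$. Each nonempty $E_u$ is one arc with $|\operatorname{Disp}(E_u)|\le(C_1+C_4)/M$, so \eqref{eq:chord} gives $\operatorname{ang}(E_u)\le\epsilon$ or $\operatorname{ang}(E_u)\ge2\pi-\epsilon$. The root is of the second kind. If $u$ is of the second kind, then $\operatorname{ang}(T_u)\le2\pi c/n\le1$, so some child has angle at least $(2\pi-\epsilon-1)/b>4/b>\epsilon$ and is again of the second kind. The descent never ends, although the tree is finite.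
\end{example}

The example shows the shape of the final argument: follow a child with large angle, and show that the deleted set can never become large. For larger $k$ the round curve fails. Let $n$ be even, and let the deleted set consist of an arc and its antipode, growing alternately by pieces of length $1/M$. Each deletion has displacement at most $1/M$, the displacements of antipodal pieces cancel, and the two arcs grow until nothing is left. All constraints of the form \eqref{eq:chain} are respected. To stop this we roughen the curve, so that ends moving at different places can keep the total displacement small only by moving in a synchronized way, and we arrange that long synchronization is impossible.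

\section{Zigzag curves and processes}\label{sec:proc}

\subsection*{Stroke sequences}

Let $A\ge1$ be an integer. A \emph{stroke sequence of height $A$} is a sequence of nonzero integers $s_1,\dots,s_n$ whose partial sums $h_i=s_1+\dots+s_i$ lie in $[0,A]$, with $h_0=h_n=0$. In particular $|s_i|\le A$. For a radius $\rho\ge A$ and $\varphi_i=2\pi i/n$, the \emph{zigzag curve} $\gamma$ is the closed polygon which, for $i=1,\dots,n$, goes radially at polar angle $\varphi_i$ from radius $\rho+h_{i-1}$ to radius $\rho+h_i$ (\emph{stroke} $i$) and then straight from the point with polar coordinates $(\rho+h_i,\varphi_i)$ to $(\rho+h_i,\varphi_{i+1})$ (\emph{pitch} $i$); see Figure~\ref{fig:curve}.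

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.8]
\foreach \i/\x/\y in {1/0/0.25,2/0.25/0,3/0/0.25,4/0.25/0,5/0/0.8,6/0.8/1.05,7/1.05/0.8,8/0.8/1.05,9/1.05/0.8,10/0.8/0,11/0/0.25,12/0.25/0,13/0/0.25,14/0.25/0,15/0/0.25,16/0.25/0,17/0/0.8,18/0.8/1.05,19/1.05/0.8,20/0.8/0,21/0/0.25,22/0.25/0,23/0/0.25,24/0.25/0}
{\draw[very thick] ({15*\i}:{2+\x}) -- ({15*\i}:{2+\y});
 \draw[gray] ({15*\i}:{2+\y}) -- ({15*\i+15}:{2+\y});}
\fill (0,0) circle (1.5pt);
\end{tikzpicture}
\caption{A zigzag curve with $n=24$: radial strokes (thick) of two different heights, joined by pitches (thin), each spanning the angle $2\pi/n$. In the proof $n$ is much larger than the radius, so pitches are far shorter than the shortest stroke.}\label{fig:curve}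
\end{figure}

We shall take $n$ so large that pitches contribute almost nothing to displacements. It is then natural to collapse them. Let $X$ be an oriented circle of length $\sum_i|s_i|$, divided into consecutive intervals of lengths $|s_1|,\dots,|s_n|$, again called strokes, and let $h\colon X\to[0,A]$ be the continuous function that vanishes at the start of the first stroke and has slope $\operatorname{sign}s_i$ on stroke $i$. We write $|Q|$ for the length of $Q\subseteq X$, and for an interval $I\subset X$ we put $\operatorname{rise}(I)=h(\text{right end})-h(\text{left end})$. A \emph{direction field} $e$ assigns a unit vector of $\mathbb R^2$ to each stroke, and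
\[
D(Q)=\int_Q e(x)\,h'(x)\,dx,\qquad\text{so that } |D(Q)|\le|Q|.
\]
For the radial field $e=(\cos\varphi_i,\sin\varphi_i)$ on stroke $i$, the vector $D(Q)$ is the displacement of the corresponding parts of strokes of $\gamma$.

\subsection*{Processes}

A process is a growing family of deleted sets on $X$. The proof that processes get stuck is an induction on the number of ends of the deleted set that can still move. Its inductive step cuts out of the circle an interval in which almost nothing happens; this removes one movable end at the price of one more piece and one more unit of error. The definition keeps track of these three quantities.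

\begin{definition}\label{def:process}
Fix an integer $H\ge4$, a stroke sequence of height $A$ and a direction field $e$. Let $0\le m\le H$. An \emph{$m$-process} $(Y;U_0\subseteq\dots\subseteq U_T)$ consists of a set $Y$, which is either $X$ (one \emph{piece}) or a union of at most $1+H-m$ disjoint closed intervals (\emph{pieces}, possibly points), and closed sets $U_t\subseteq Y$ with finitely many components (possibly points), such that the following holds. Each component of $U_t$ other than $X$ has a left end and a right end, counted separately; a left (right) end is \emph{free} unless it is the left (right) endpoint of an interval piece.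
\begin{itemize}
\item[(P1)] Each $U_t$ has at most $m$ free ends.
\item[(P2)] $|U_{t+1}\setminus U_t|\le HA$.
\item[(P3)] $|D(U_t\setminus U_s)|\le1+H-m$ for $s\le t$.
\item[(P4)] $U_T\ne X$, and for every interval $I\subseteq U_T$ there is a unit vector $e_I$ with $|D(I)-\operatorname{rise}(I)\,e_I|\le1$.
\end{itemize}
The components of $U_t$ are \emph{dark}, those of $Y\setminus U_t$ are \emph{light} (at time $t$).
\end{definition}

Condition (P4) says that $e$ is nearly constant along each deleted interval, so that $|D(I)|$ is within $1$ of $|\operatorname{rise}(I)|$. Different intervals may have unrelated directions, as the antipodal arcs above do.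

\begin{lemma}\label{lem:count}
In an $m$-process there are at each time at most $H+1\le2H$ dark and light components in total, and $U_t\setminus U_s$ has at most $4H$ components.
\end{lemma}

\begin{proof}
Dark and light components alternate along a piece, and the free ends are exactly the places where a dark component adjoins a light one. So an interval piece with $f$ free ends has $f+1$ components, and $Y=X$ has $\max(f,1)$. The total is at most $m+(1+H-m)$. Let $Q$ be a component of $U_t\setminus U_s$ with left endpoint $z$. If $z\in Q$, then the points just left of $z$ are not in the closed set $U_s$, hence not in $U_t$, and $z$ is the left end of a dark component at time $t$. If $z\notin Q$, then $z\in U_s$, since $U_t$ is closed, and $z$ is the left endpoint of a light component at time $s$. In both cases that component determines $Q$, so there are at most $2(H+1)\le4H$ sets $Q$.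
\end{proof}

\begin{proposition}\label{prop:key}
For every $H\ge4$ there are an integer $A$, a polynomial $P$ and a number $J_0$ such that for every $J\ge J_0$ there is a stroke sequence of height $A$ with $2^J\le n\le4^J$ and the following properties. The circle $X$ is a concatenation of \emph{big blocks} of at most $P(J)$ strokes each, and for no direction field $e$ is there an $H$-process on $Y=X$ with $U_0=\emptyset$ in which $U_T$ contains a big block.
\end{proposition}

The point is that big blocks are polynomial in $J$ while $n$ is exponential. A process therefore gets stuck on a scale on which the circle looks straight and the pitches are negligible.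

\section{From a derivation to a process}\label{sec:reduction}

We prove Theorem~\ref{thm:main} assuming Proposition~\ref{prop:key}. Let $G$, $b$, $c$, $\kappa=2k$ be as in Section~\ref{sec:chains}, put $H=2\kappa=4k$, and take $A,P,J_0$ from the proposition. Put
\[
N=3P(J),\qquad \rho=100A\kappa^2bN .
\]
These are polynomial in $J$ and $n\ge2^J$, so we can fix $J\ge J_0$ with
\begin{equation}\label{eq:n}
n\ge200\kappa\rho N,\qquad n\ge7c .
\end{equation}
Let $\gamma$ be the zigzag curve of radius $\rho$ for the stroke sequence of the proposition. The polar angle is constant on strokes and increases by $2\pi/n$ on each pitch. A pitch at radius $r\le\rho+A\le2\rho$ has length $2r\sin(\pi/n)\le4\pi\rho/n$ and minimal radius $r\cos(\pi/n)\ge r-5r/n^2\ge r-1$. Hence the radius lies in $[\rho-1,\rho+A]$ along $\gamma$.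

Take $w\in\mathrm{MIX}=\mathcal L(G)$ from Lemma~\ref{lem:trace} with $M$ so large that $(C_2+C_3+(\kappa+1)C_4)/M\le1/n$, and fix a derivation tree of $w$. A set of letters is identified with the union of its closed arcs; complements, intersections and differences are taken in the set of letters. Components of letter sets correspond to components of subsets of $\gamma$, and each letter has angle at most $2\pi/n$. We say that an arc \emph{meets} a stroke or pitch if it does so in positive length. An arc that contains exactly $f<n-1$ full strokes meets at most $f+1$ pitches and at most $f+2$ strokes.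

Call a set $U$ of letters \emph{small} if it has at most $\kappa$ components and each of them contains fewer than $N$ full strokes. Such a component meets at most $N$ pitches, so its angle is at most $\theta:=2\pi N/n$, and $\operatorname{ang}(U)\le\kappa\theta\le\pi$ by \eqref{eq:n}.

\subsection*{One deletion}

A deletion $E\cap I$ has small displacement, but $I$ may be long, and nothing so far bounds the length of what is deleted. The next lemma gives the bound needed for (P2). It rests on the choice of $\rho$. A pitch moves tangentially by about $2\pi\rho/n$. On a range of angles of order $\kappa\theta$, radial moves of size $A$ in $2\kappa$ components can cancel a tangential displacement of order $A\kappa^2N/n$ only, and $\rho$ is much larger than $A\kappa^2N$.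

\begin{lemma}\label{lem:pitch}
Let $E$ be a set of letters whose complement $U$ is small, and let $I$ be a cyclic interval of letters with $|\operatorname{Disp}(E\cap I)|\le1/n$ and $\operatorname{ang}(E\setminus I)\ge2/b$. Then $E\cap I$ contains no full pitch. Consequently each of its at most $\kappa+1$ components meets at most one stroke.
\end{lemma}

\begin{proof}
Both $E\cap I$ and $U\cap I$ have at most $\kappa+1\le2\kappa$ components. We first show that $\Phi:=\operatorname{ang}(I)$ is small. A component of $U\cap I$ has angle at most $\theta$ and its endpoints have radii in $[\rho-1,\rho+A]$, so its displacement is at most $(A+1)+2\rho\theta\le A+2\le3A$, because $2\rho\theta=4\pi\rho N/n\le1$. Hence $|\operatorname{Disp}(I)|\le3A(\kappa+1)+1\le7\kappa A$. By \eqref{eq:chord} with $2r_0=2(\rho-1)\ge\rho$,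
\[
\min(\Phi,2\pi-\Phi)\le\frac{7\pi\kappa A}{\rho}\le\frac{22\kappa A}{\rho}=\frac{0.22}{\kappa bN}<\min\Bigl(\frac12,\frac2b\Bigr).
\]
Since $2\pi-\Phi\ge\operatorname{ang}(E\setminus I)\ge2/b$, the minimum is $\Phi$, and $\Phi\le\frac12$.

Let $\varphi_*$ be the polar angle at the start of $I$. The function $r\sin(\varphi-\varphi_*)$ is a linear coordinate on the plane, the inner product with a unit vector. A component of $E\cap I$ going from $(r,\varphi)$ to $(r',\varphi')$, where $\varphi_*\le\varphi\le\varphi'\le\varphi_*+\Phi$, changes this coordinate by
\[
r'\bigl(\sin(\varphi'-\varphi_*)-\sin(\varphi-\varphi_*)\bigr)+(r'-r)\sin(\varphi-\varphi_*)\ \ge\ \frac\rho2(\varphi'-\varphi)-2A\Phi,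
\]
because $r'\cos\frac12\ge(\rho-1)\cos\frac12\ge\frac\rho2$ and $|r'-r|\le A+1\le2A$. Put $\beta=\operatorname{ang}(E\cap I)$. Then $\Phi=\beta+\operatorname{ang}(U\cap I)\le\beta+2\kappa\theta$. Summing over the at most $2\kappa$ components and using $\rho\ge16A\kappa$,
\[
\frac1n\ \ge\ \frac\rho2\beta-4A\kappa(\beta+2\kappa\theta)\ \ge\ \frac\rho4\beta-8A\kappa^2\theta .
\]
Therefore
\[
\beta\le\frac{4}{\rho n}\bigl(1+16\pi A\kappa^2N\bigr)\le\frac{208A\kappa^2N}{\rho n}=\frac{2.08}{bn}<\frac{2\pi}n ,
\]
which is the angle of one pitch. Finally, an arc that meets two strokes contains a full pitch.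
\end{proof}

\subsection*{The chain}

Start at the root, where $E_u=\gamma$ has the small complement $\emptyset$. Suppose we are at a node $u$ and the complement of $E_u$ is small. Then $\operatorname{ang}(E_u)\ge\pi$ and $\operatorname{ang}(T_u)\le2\pi c/n\le1$. So $u$ is not a leaf, and a child $u_i$ of maximal angle has $\operatorname{ang}(E_{u_i})\ge(\pi-1)/b\ge2/b$; in particular $E_{u_i}\ne\emptyset$. Pass from $E_u$ to $E_{u_i}$ through the sets $E^{(1)},\dots,E^{(p)}$ of Section~\ref{sec:chains}, and continue at $u_i$. Stop at the first set whose complement is not small. The procedure stops, because the tree is finite and a node with small complement is not a leaf.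

We obtain sets $\gamma=E_0\supseteq E_1\supseteq\dots\supseteq E_T$ with complements $U_t$, and cyclic intervals $I_t$ with $E_{t+1}=E_t\setminus I_t$. Here $U_0=\emptyset$, the set $U_t$ is small for $t<T$, and $U_T$ is not. By \eqref{eq:chain} every $U_t$, hence every $E_t$, has at most $\kappa$ components, and Lemma~\ref{lem:trace} and the choice of $M$ give
\[
|\operatorname{Disp}(U_t)|=|\operatorname{Disp}(E_t)|\le\frac1n\quad(t\le T),\qquad |\operatorname{Disp}(E_t\cap I_t)|\le\frac1n\quad(t<T).
\]
Moreover $E_t\setminus I_t$ contains the set $E_{u_i}$ of the child currently aimed at, so $\operatorname{ang}(E_t\setminus I_t)\ge2/b$. Lemma~\ref{lem:pitch} applies for every $t<T$: the new part $U_{t+1}\setminus U_t=E_t\cap I_t$ meets at most $\kappa+1$ strokes, at most one with each component.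

In particular the last step does not overshoot. A full stroke of $U_T$ either lies in $U_{T-1}$, which contains at most $\kappa(N-1)$ full strokes, or is met by $E_{T-1}\cap I_{T-1}$. So every $U_t$, $t\le T$, contains at most $\kappa(N-1)+\kappa+1\le2\kappa N$ full strokes. As it has at most $\kappa$ components, it meets at most $2\kappa N+\kappa\le3\kappa N$ pitches and at most $2\kappa N+2\kappa\le4\kappa N$ strokes.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $p\colon\gamma\to X$ map strokes isometrically to strokes and collapse every pitch to a point. Put $\tilde U_t=p(U_t)$, and let $e$ be the radial direction field. We check that $(X;\tilde U_0\subseteq\dots\subseteq\tilde U_T)$ is an $H$-process with $\tilde U_0=\emptyset$.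

(P1) The set $\tilde U_t$ is closed with at most $\kappa$ components, so it has at most $2\kappa=H$ ends.

(P2) $\tilde U_{t+1}\setminus\tilde U_t\subseteq p(E_t\cap I_t)$ has length at most $(\kappa+1)A\le HA$.

(P3) $D(\tilde U_t)$ equals $\operatorname{Disp}(U_t)$ minus the displacement of the parts of pitches in $U_t$. The latter is at most $3\kappa N\cdot4\pi\rho/n\le12\pi/200<\frac14$ by \eqref{eq:n}. So $|D(\tilde U_t)|\le\frac18+\frac14$ and $|D(\tilde U_t\setminus\tilde U_s)|=|D(\tilde U_t)-D(\tilde U_s)|\le\frac34\le1$.

(P4) $\tilde U_T\ne X$, since it meets at most $4\kappa N<n-1$ strokes. Let $I\subseteq\tilde U_T$ be an interval of positive length (for a point there is nothing to prove). It meets $y\le4\kappa N$ consecutive strokes, with directions $e_1,\dots,e_y$; let $\delta_1,\dots,\delta_y$ be the rises of the parts of $I$ on them. Then $D(I)=\sum_j\delta_je_j$, and summation by parts gives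
\[
D(I)-\operatorname{rise}(I)\,e_1=\sum_{j=2}^y(\delta_j+\dots+\delta_y)\,(e_j-e_{j-1}).
\]
Each sum $\delta_j+\dots+\delta_y$ is a difference of two values of $h$, so it has modulus at most $A$, and $|e_j-e_{j-1}|\le2\pi/n$. The norm of the right-hand side is at most $4\kappa N\cdot A\cdot2\pi/n\le8\pi/200<1$.

Since $U_T$ has at most $\kappa$ components and is not small, one component contains $N=3P(J)$ consecutive full strokes. Big blocks have at most $P(J)$ strokes and tile $X$, so $\tilde U_T$ contains a big block. This contradicts Proposition~\ref{prop:key}.
\end{proof}

\section{A hierarchy of plateaus and cliffs}\label{sec:construction}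

It remains to prove Proposition~\ref{prop:key}. Fix $H\ge4$. We first look at the smallest cases, taking $e$ constant, so that $|D(I)|=|\operatorname{rise}(I)|$ for intervals, and using a length coordinate on a part of $X$.

\subsection*{No front, one front, two fronts}

If there is no free end, each piece is untouched or entirely deleted, and (P2) forbids deleting a piece longer than $HA$. So $(+1,-1)^{HA}$, of length $2HA$, cannot be deleted. Call it a \emph{flat block}.

Let there be one free end, $U_t=[0,\xi_t]$. Then (P3) gives $|h(\xi_t)-h(\xi_s)|\le H+1$, and (P2) gives $\xi_{t+1}-\xi_t\le HA$. Consider the pattern $Z\,(+d)\,Z'$ with flat blocks $Z,Z'$ and one stroke $d>H+2$. A front that starts to the left of $Z$ and ends to the right of $Z'$ cannot jump over $Z$ or $Z'$, so it stands in $Z$ at some time and in $Z'$ at a later time. These heights differ by at least $d-1>H+1$. So a \emph{cliff} between two long \emph{plateaus} stops a single front.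

Now let $U_t=[-\eta_t,\xi_t]$ have two free ends. Condition (P3) says only that $h(\xi_t)-h(-\eta_t)$ varies by at most $H+1$. On a pattern of flat plateaus separated by cliffs $+d,-d,+d,\dots$ the process is not stopped, whatever the lengths of the plateaus. Start inside a low plateau. The right front walks to the foot of the next cliff and \emph{waits} until the left front has reached the foot of its cliff; then both climb in one step of length $2d\le HA$, and the game is repeated on the high plateaus.

The remedy is to forbid waiting, by building the plateaus from lower-level blocks that contain a pattern $Z\,(+d')\,Z'$ with $H+3<d'\ll d$. While the right front moves by at most $1$, the height of the left front varies by at most $H+2$, so it behaves as a single front and cannot cross a lower-level block. Three consequences follow, and they are the skeleton of Section~\ref{sec:induction}.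
\begin{enumerate}
\item Measure time in \emph{ticks}, a tick being over as soon as a new lower-level block has been deleted. In one tick each front moves by more than $1$ and by at most some bound $B$. So the two fronts travel distances that agree up to the factor $B$.
\item A front can cross a tall cliff only while another front, its \emph{partner}, is at a tall cliff too.
\item Hence the plateaus crossed by the two fronts between such meetings have comparable lengths. If the possible lengths differ by factors far larger than $B$, these plateaus have the same length class. When classes are chosen at random from a large set, two disjoint long stretches of $X$ do not agree in this way.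
\end{enumerate}
With more fronts, two further difficulties appear. The partner may change from cliff to cliff, so between two meetings of the same pair each front crosses a group of plateaus; we then compare the largest classes in the two groups. Also, dark components may be born, merge and swallow light ones, so that it is not clear what a front is. We shall find fronts by a pigeonhole argument over $H+1$ scales. The scale is not known in advance, so each of them needs its own level of cliffs.

\subsection*{Levels and numbers}

Let $K=H(H+2)$ and $\lambda_m=m(H+2)$ for $0\le m\le H$. The levels $\lambda_m$ are \emph{pure}; the other levels in $\{1,\dots,K\}$, of which there are $H+1$ between consecutive pure levels, are \emph{event levels}. Put $A_0=1$; for an event level $\ell$ put $d_\ell=100HA_{\ell-1}$ and $A_\ell=A_{\ell-1}+d_\ell$; for a pure level $\ell>0$ put $A_\ell=A_{\ell-1}$. Let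
\[
A=A_K,\qquad q=3H\cdot2^{24H}.
\]
These depend only on $H$. The remaining numbers depend on $J$ as well. Put $V_0=2HA$. For $m=1,\dots,H$, with $\lambda=\lambda_{m-1}$ and $V_\lambda$ already defined, put
\[
B=4H(2V_\lambda+A)+HA,\qquad S_0=1,
\]
and for $j=0,1,\dots,H$ and $\ell=\lambda+j+1$
\begin{align*}
S'_j&=S_jB+4HS_j+A, & \nu_{\ell,1}&=100BS'_j, & \nu_{\ell,a+1}&=16BJV_{\ell-1}\,\nu_{\ell,a}\quad(1\le a<q),\\
L_\ell&=\nu_{\ell,q}V_{\ell-1}+A, & V_\ell&=2JL_\ell, & \Theta_j&=(H+3)(J+10)L_\ell,\qquad S_{j+1}=2B\Theta_j .
\end{align*}
Finally $\nu_{\lambda_m}=(2\Theta_H+2)B$ and $V_{\lambda_m}=\nu_{\lambda_m}V_{\lambda_m-1}$. The numbers $B,S_j,S'_j,\Theta_j$ depend on $m$; we call them the numbers of \emph{stage} $m$. All numbers are positive integers and polynomials in $J$ with coefficients depending only on $H$. Let $P(J)=V_K$.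

Their roles are as follows. $V_\ell$ bounds the length of a level-$\ell$ block, and $B$ the length deleted in one tick. $S_j$ is a scale separating long from short components, and $S'_j$ is the resulting uncertainty in the position of a front. Plateaus of level $\ell$ are much longer than $S'_j$, and $L_\ell$ bounds the spacing of cliffs. In $\Theta_j$ ticks every front passes $J$ cliffs of level $\ell$, while at most $S_{j+1}/2$ is deleted. From $\Theta_j\ge L_\ell\ge\nu_{\ell,1}=100BS'_j$ and $B\ge H$ we get
\begin{equation}\label{eq:num}
S'_j\ge\max(A,\ B+4HS_j),\qquad S_{j+1}\ge200B^2S'_j\ge40HS'_j,\qquad \Theta_{j+1}\ge S_{j+1}\ge2\Theta_j\ \ (j<H).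
\end{equation}

\subsection*{Blocks}

The \emph{level-$0$ block} is $(+1,-1)^{HA}$; its strokes have level $0$. For an event level $\ell$, a \emph{level-$\ell$ block} is
\[
Z_1\,(+d_\ell)\,Z_2\,(-d_\ell)\,Z_3\,(+d_\ell)\cdots Z_{2J}\,(-d_\ell),
\]
where the displayed strokes are single strokes, said to have level $\ell$, and each $Z_i$ is a concatenation of $\nu_{\ell,a}$ level-$(\ell-1)$ blocks for some $a\in\{1,\dots,q\}$. We call $Z_i$ an \emph{$\ell$-plateau} and $a$ its \emph{class}. For a pure level $\ell=\lambda_m$, $m\ge1$, a level-$\ell$ block is a concatenation of $\nu_{\lambda_m}$ level-$(\ell-1)$ blocks. The stroke sequence is a concatenation of $2^J$ level-$K$ blocks, the big blocks. It is determined by choosing classes from the top level down.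

By induction on $\ell$, a level-$\ell$ block has sum $0$, heights in $[0,A_\ell]$ relative to its start, and length at most $V_\ell$. At an event level, the odd plateaus have heights in $[0,A_{\ell-1}]$, the even ones in $[d_\ell,d_\ell+A_{\ell-1}]$, and the length is at most $2J(\nu_{\ell,q}V_{\ell-1}+d_\ell)\le V_\ell$. Every block contains a level-$0$ block, so its length is at least $2HA>1$. Strokes have length at least $1$, so a big block has at most $P(J)$ strokes, and $2^J\le n\le2^JP(J)\le4^J$ for large $J$.

Fix an event level $\ell$. The $\ell$-plateaus cover all strokes of level below $\ell$, and each is followed by a stroke of level $\ell$. The maximal runs of strokes of level at least $\ell$ are the \emph{$\ell$-cliffs}; so $X$ is divided cyclically into $\ell$-plateaus and $\ell$-cliffs, which alternate. We say that a set \emph{swallows} a block if it contains the interior of the block.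

\begin{lemma}\label{lem:blocks}
Let $\ell$ be an event level and $\lambda$ a pure level.
\begin{itemize}
\item[(B1)] Every $\ell$-cliff $\Gamma$ has $|\Gamma|\le A$ and $|\operatorname{rise}(\Gamma)|\ge d_\ell$.
\item[(B2)] If $I$ is an interval inside an $\ell$-plateau, then $|\operatorname{rise}(I)|\le A_{\ell-1}$. An $\ell$-plateau of class $a$ has length between $\nu_{\ell,a}$ and $\nu_{\ell,a}V_{\ell-1}$. The left ends of consecutive $\ell$-cliffs are at distance at most $L_\ell$, and so are the right ends.
\item[(B3)] An interval longer than $2V_\lambda+A$ swallows a level-$\lambda$ block.
\end{itemize}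
\end{lemma}

\begin{proof}
Every block begins with a level-$0$ block. After a stroke of level $\ell'\ge1$ there follows a plateau of its block or, if it is the last stroke of its block, either another block or a stroke of a higher level. So a run of consecutive strokes of positive level has strictly increasing levels, and its length is at most $\sum_{\ell'}d_{\ell'}\le A$.

(B1) Let $\ell=\ell_1<\dots<\ell_s$ be the levels of the strokes of $\Gamma$. If $s=1$, the rise is $\pm d_\ell$. If $s\ge2$, its modulus is at least $d_{\ell_s}-\sum_{i<s}d_{\ell_i}\ge d_{\ell_s}-A_{\ell_s-1}\ge50HA_{\ell_s-1}\ge A_\ell\ge d_\ell$.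

(B2) The plateau is a concatenation of $\nu_{\ell,a}$ blocks of sum $0$, relative heights in $[0,A_{\ell-1}]$ and lengths in $[1,V_{\ell-1}]$. A cliff and a plateau together have length at most $A+\nu_{\ell,q}V_{\ell-1}=L_\ell$.

(B3) Consecutive level-$\lambda$ blocks are separated by possibly empty runs of strokes of levels above $\lambda$, of length at most $A$. If $z$ is the left endpoint of the interval, the first level-$\lambda$ block starting at or after $z$ starts within $V_\lambda+A$ of $z$ and ends within $2V_\lambda+A$ of $z$.
\end{proof}

\subsection*{Choosing the classes}

Let $\omega=\lceil J/H\rceil$. A choice of classes is \emph{bad at the event level $\ell$} if there are sequences $x_1,x_2,\dots$ and $y_1,y_2,\dots$ of $\ell$-plateaus, each running through cyclically consecutive plateaus in one of the two directions, and indices $1\le r_1<\dots<r_\omega\le J$ and $0\le p_1<\dots<p_\omega\le J$ such that the plateaus $x_r$ $(r_1<r\le r_\omega)$ and $y_p$ $(p_1<p\le p_\omega)$ are pairwise distinct and, for each $1\le s<\omega$,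
\begin{equation}\label{eq:bad}
\max\{\operatorname{class}(x_r):r_s<r\le r_{s+1}\}=\max\{\operatorname{class}(y_p):p_s<p\le p_{s+1}\}.
\end{equation}

\begin{lemma}\label{lem:good}
For all large $J$ there is a choice of classes that is bad at no event level.
\end{lemma}

\begin{proof}
Let $J\ge3H$ and $P(J)\le2^J$. Choose all classes independently and uniformly, from the top level down. Fix $\ell$ and condition on the classes at levels above $\ell$. They determine the cyclic sequence of $\ell$-plateaus, whose number is at most $n\le4^J$, and the classes of these plateaus are independent and uniform. There are at most $(4^J)^2\cdot4\cdot2^J\cdot2^{J+1}=8\cdot2^{6J}$ choices of $x_1$, $y_1$, the two directions and the two index sets. Fix one for which the plateaus are distinct, and condition on the classes of the $y_p$, which fixes the right-hand sides of \eqref{eq:bad}. The $\omega-1$ groups of $x$'s have total size at most $J$, so at least half of them have size at most $2J/(\omega-1)$. Since $\omega-1\ge J/H-1\ge2J/(3H)$, at least $J/(3H)$ groups have size at most $3H$. In such a group the maximum equals the prescribed value only if some member has that class, which has probability at most $3H/q=2^{-24H}$.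 The groups are independent, so \eqref{eq:bad} holds for all $s$ with probability at most $2^{-24H\cdot J/(3H)}=2^{-8J}$. Hence the choice is bad at $\ell$ with probability at most $8\cdot2^{-2J}$, and the sum over at most $K$ levels is less than $1$ for large $J$.
\end{proof}

From now on $J\ge3H$ is large, the classes are as in Lemma~\ref{lem:good}, and $e$ is an arbitrary direction field.

\section{Induction on the number of free ends}\label{sec:induction}

\begin{proposition}\label{prop:claim}
Let $0\le m\le H$. In an $m$-process, $U_T\setminus U_0$ does not swallow a level-$\lambda_m$ block.
\end{proposition}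

For $m=H$, $Y=X$ and $U_0=\emptyset$ this is Proposition~\ref{prop:key}, since $\lambda_H=K$.

Let $m=0$. Without free ends, $U_t$ contains each piece or is disjoint from it. If $Y=X$, all $U_t$ are empty, because $U_T\ne X$. Otherwise the interior of a swallowed level-$0$ block lies in one piece, of length at least $2HA$, which is disjoint from $U_0$ and contained in $U_T$. It is added in a single step, against (P2).

For the rest of the section let $m\ge1$, assume the proposition for $m-1$, and suppose that in some $m$-process $U_T\setminus U_0$ swallows a level-$\lambda_m$ block. Put $\lambda=\lambda_{m-1}$; the numbers $B,S_j,S_j',\Theta_j$ are those of stage $m$. For points $x\ne y$ of one piece, $[x,y]$ denotes an interval of that piece with endpoints $x,y$, in either orientation; if $Y=X$, either of the two such intervals is allowed.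

\subsection{Nobody can wait}

The induction hypothesis is used once, in the following lemma. It says that while a level-$\lambda$ block is swallowed anywhere, there is progress between every dark point and every light point of the same piece.

\begin{lemma}\label{lem:activity}
Let $s<t$ and suppose that $U_t\setminus U_s$ swallows a level-$\lambda$ block. If $x\in U_s$ and $y\in Y\setminus U_t$ lie in the same piece, then $|[x,y]\cap(U_t\setminus U_s)|>1$.
\end{lemma}

\begin{proof}
Suppose the length is at most $1$. Let $Y'=Y\setminus(x,y)$ and $U'_r=U_r\cap Y'$ for $s\le r\le t$. We show that $(Y';U_s'\subseteq\dots\subseteq U_t')$ is an $(m-1)$-process.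

\emph{Pieces.} If $Y=X$, then $Y'$ is one closed interval. Otherwise one piece is replaced by two. So there are at most $1+H-(m-1)$ pieces, every left (right) endpoint of a piece of $Y$ is still one in $Y'$, and $x,y$ are endpoints of pieces of $Y'$.

(P1) Let $s\le r\le t$; then $x\in U_r$ and $y\notin U_r$. The component of $U_r$ containing $x$ has its end toward $y$ in $[x,y)$, and this end is free. In $U'_r$ the component is cut off at $x$, where its piece of $Y'$ ends, so the new end is not free. Every other component contains neither $x$ nor $y$, so it lies in $(x,y)$ and disappears, or lies in $Y'$ and is unchanged. Thus no free end is created and one is lost.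

(P3) For $s\le s'\le t'\le t$, the set $U'_{t'}\setminus U'_{s'}$ is obtained from $U_{t'}\setminus U_{s'}$ by removing a subset of $[x,y]\cap(U_t\setminus U_s)$. This changes $D$ by at most $1$, so the bound $1+H-(m-1)$ holds. Conditions (P2) and (P4) are inherited.

The interior of the swallowed block is connected and contains neither $x\in U_s$ nor $y\notin U_t$. It is not inside $(x,y)$, because its length exceeds $1$. So it lies in $U'_t\setminus U'_s$, which contradicts the induction hypothesis.
\end{proof}

\subsection{Ticks}

Let $t_0=0$, and let $t_{i+1}$ be the least $t>t_i$ such that $U_t\setminus U_{t_i}$ swallows a level-$\lambda$ block, as long as such a $t$ exists. This gives $t_0<\dots<t_{i_{\max}}$. Write $W_i=U_{t_i}$; ``at tick $i$'' means at time $t_i$. An interval $[i,i']$ of ticks has $i'-i$ \emph{steps}.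

The set $U_{t_{i+1}-1}\setminus U_{t_i}$ swallows no level-$\lambda$ block, so by (B3) and Lemma~\ref{lem:count} it consists of at most $4H$ intervals of length at most $2V_\lambda+A$. With (P2) for the last step, $|W_{i+1}\setminus W_i|\le B$, and so
\begin{equation}\label{eq:upper}
|W_{i'}\setminus W_i|\le(i'-i)B\qquad(i\le i').
\end{equation}
If $i<i'$ and $x\in W_i$, $y\in Y\setminus W_{i'}$ lie in one piece, then Lemma~\ref{lem:activity} applies to each of the disjoint sets $W_{r+1}\setminus W_r$, $i\le r<i'$, and
\begin{equation}\label{eq:lower}
|[x,y]\cap(W_{i'}\setminus W_i)|>i'-i .
\end{equation}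
There are many ticks. The set $U_T\setminus W_{i_{\max}}$ swallows no level-$\lambda$ block, so its length is at most $B$ and $|U_T\setminus U_0|\le(i_{\max}+1)B$. A level-$\lambda_m$ block has length at least $\nu_{\lambda_m}=(2\Theta_H+2)B$. Hence $i_{\max}\ge2\Theta_H$.

\subsection{Choice of a scale}

We want a period during which the picture consists of a fixed number of boundaries between large dark and large light regions. At a given scale we ignore the short components and count the color changes among the long ones. This count can vary in time, but a change seen at scale $S_{j+1}$ remains visible at scale $S_j$ for $\Theta_j$ ticks. As the count is bounded by $H$, it stabilizes at some scale.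

A component is \emph{$S_j$-long} if its length is at least $S_j$. List the $S_j$-long components of each piece at tick $i$ from left to right (cyclically if $Y=X$), and let $\chi_j(i)$ be the total number of \emph{color changes}, that is, of pairs of neighbors in these lists with different colors. Between the members of such a pair there is a free end, and different pairs use different free ends, so $\chi_j(i)\le m\le H$.

\begin{lemma}\label{lem:scale}
There are $j\in\{0,\dots,H\}$, an interval $\Pi=[i_0,i_1]$ of ticks with $\Theta_j$ steps, and disjoint intervals in $Y$ of length at least $10S_j'$, called dark and light \emph{markers}, such that: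
\begin{itemize}
\item[(M1)] at every tick $i\in\Pi$, dark markers lie in $W_i$ and light markers in $Y\setminus W_i$;
\item[(M2)] a piece contains no marker or at least two, and their colors alternate (cyclically if $Y=X$); the number $g$ of pairs of consecutive markers, called \emph{passages}, is at most $H$;
\item[(M3)] at every tick of $\Pi$, the lists of $S_j$-long components have exactly one color change in each passage, between the components containing its two markers, and no other color change.
\end{itemize}
\end{lemma}

\begin{proof}
Let $\Pi_{H+1}=[0,i_{\max}]$. For $j=H,H-1,\dots,0$, suppose that $\Pi_{j+1}$ has at least $2\Theta_j$ steps. Let $g_{j+1}$ be the maximum of $\chi_{j+1}$ on $\Pi_{j+1}$, attained at the tick $i^*$, and let $\Pi_j=[i_0,i_1]\subseteq\Pi_{j+1}$ have exactly $\Theta_j$ steps and $i^*$ as an endpoint; there is room on one side of $i^*$. Since $\Theta_j\ge2\Theta_{j-1}$ by \eqref{eq:num}, the construction continues. Let $g_0$ be the maximum of $\chi_0$ on $\Pi_0$.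

We construct markers for $\Pi_j$. At tick $i^*$, in each piece with at least one color change at scale $S_{j+1}$, choose one $S_{j+1}$-long component from each maximal run of equal color in its list (cyclic runs if $Y=X$). The chosen components alternate in color and form $g_{j+1}$ consecutive pairs. By \eqref{eq:upper}, $|W_{i_1}\setminus W_{i_0}|\le B\Theta_j=S_{j+1}/2$.

Let $i^*=i_0$. A chosen dark component stays dark and is itself a marker. In a chosen light component, the part outside $W_{i_1}$ has length at least $S_{j+1}/2$ and is a union of at most $2H$ light components at tick $i_1$; take as marker one of length at least $S_{j+1}/(4H)$.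

Let $i^*=i_1$. A chosen light component was light before and is itself a marker. In a chosen dark component, the part in $W_{i_0}$ has length at least $S_{j+1}/2$ and is a union of at most $2H$ dark components at tick $i_0$; take as marker one of length at least $S_{j+1}/(4H)$.

These markers satisfy (M1) and (M2) on $\Pi_j$ with $g=g_{j+1}$, and their length is at least $S_{j+1}/(4H)\ge10S_j'>S_j$ by \eqref{eq:num}. At each tick of $\Pi_j$ the components containing the markers are $S_j$-long, so each passage contains a color change at scale $S_j$. Thus $\chi_j\ge g_{j+1}$ on $\Pi_j$, and $g_j\ge g_{j+1}$. The $H+2$ numbers $g_{H+1}\le\dots\le g_0$ lie in $\{0,\dots,H\}$, so $g_j=g_{j+1}$ for some $j$. For this $j$ we have $g_{j+1}\le\chi_j\le g_j$ on $\Pi_j$. So $\chi_j$ equals the number of passages at every tick of $\Pi_j$, which is (M3).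
\end{proof}

Fix $j$, $\Pi=[i_0,i_1]$ and the markers, and write $S=S_j$, $S'=S'_j$, $\Theta=\Theta_j$, $\ell=\lambda+j+1$, $L=L_\ell$. \emph{Long} means $S$-long and \emph{short} means not long. Plateaus and cliffs are those of level $\ell$.

\subsection{Short components do not persist}

Property (M3) says nothing about short components, and a short dark component born far away could compensate the displacement of a cliff. Inequality \eqref{eq:lower} excludes this: such a component would have to grow and would become long.

\begin{lemma}\label{lem:persist}
\begin{itemize}
\item[(a)] Let $i,i+S\in\Pi$ and $z\in W_i$. The dark component of $z$ at tick $i+S$ is long or a whole interval piece.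
\item[(b)] Let $i-S,i\in\Pi$ and $z\in Y\setminus W_i$, and suppose that $W_{i-S}$ meets the piece of $z$. The light component of $z$ at tick $i-S$ is long.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $Q$ be this component. It is not $X$, by (P4). If it is not a whole interval piece, it has a free end. Take $y\notin W_{i+S}$ just beyond that end, so that $[z,y]\cap W_{i+S}\subseteq Q$. Then \eqref{eq:lower} gives $|Q|>S$.

(b) Let $Q$ be this component. It is not the whole piece, so it has an endpoint $x\in W_{i-S}$. Apply \eqref{eq:lower} to the interval $[x,z]$ in the closure of $Q$; it has length greater than $S$.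
\end{proof}

We use this first to get rid of the pieces without markers. Suppose that such a piece meets $W_i$, where $i,i+2S\in\Pi$. By (a), at tick $i+S$ it is entirely dark or contains a long dark component. In the second case its light components at tick $i+S$ are short by (M3), and then (b) shows that it has no light point at tick $i+2S$. So it is entirely dark at tick $i+2S$ (if $Y=X$ this is impossible, and no such $i$ exists). Let $i$ be the first tick of $\Pi$ at which the piece meets $W_i$. The piece can change only between the ticks $i-1$ and $i+2S$, that is, during at most $2S+1$ consecutive steps of $\Pi$. There are at most $H+1$ pieces. Removing these steps leaves at most $H+2$ intervals of ticks, and the longest has at least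
\[
\frac{\Theta-(H+1)(2S+1)}{H+2}\ \ge\ (J+10)L-(2S+1)
\]
steps. Remove $S$ steps at each end of it and call the result $\Pi^*=[i_-,i_+]$. Markerless pieces do not change during $\Pi^*$, and $i\pm S\in\Pi$ for $i\in\Pi^*$. Since $4S+1\le2HS$ and $4HS\le S'\le L$,
\begin{equation}\label{eq:long}
(i_+-i_-)-2HS\ \ge\ (J+10)L-(4S+1)-2HS\ \ge\ (J+10)L-4HS\ \ge\ (J+5)L .
\end{equation}

\subsection{Fronts}

Number the passages by $\mu=1,\dots,g$. Let $P_\mu$ be the closed interval, possibly a point, between the two markers of passage $\mu$. On $P_\mu$, extended by $4S'$ into each marker, we use a length coordinate that increases from the dark marker toward the light marker; ``left'' and ``right'' refer to it when passage $\mu$ is discussed. The extended intervals are pairwise disjoint, since markers have length at least $10S'$. Lemma~\ref{lem:blocks} holds for both orientations.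

A light component that meets $P_\mu$ or its light marker has its left endpoint in $P_\mu$, and the one containing the marker is long. For $i\in\Pi$ the \emph{front} $\xi_\mu(i)\in P_\mu$ is the left endpoint of the first long one among these components at tick $i$; see Figure~\ref{fig:front}. At tick $i$, the light components that meet $P_\mu$ to the left of $\xi_\mu(i)$ are short by definition, and the dark components that meet $P_\mu$ to the right of $\xi_\mu(i)$ are short by (M3).

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\draw[gray] (0,0) -- (12,0);
\foreach \x/\y in {0/4.2,4.6/5.0,5.3/5.6,7.0/7.3} \draw[line width=3pt] (\x,0) -- (\y,0);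
\draw[|-|] (0,0.45) -- node[above] {dark marker} (2.4,0.45);
\draw[|-|] (9.6,0.45) -- node[above] {light marker} (12,0.45);
\draw[|-|] (2.4,-1.1) -- node[below] {$P_\mu$} (9.6,-1.1);
\draw[->] (5.6,0.9) node[above] {$\xi_\mu(i)$} -- (5.6,0.15);
\draw[dashed] (3.6,0.4) -- (3.6,-0.35) node[below] {$\xi_\mu(i)-S'$};
\draw[dashed] (7.6,0.4) -- (7.6,-0.35) node[below] {$\xi_\mu(i)+S'$};
\end{tikzpicture}
\caption{A passage at a tick $i\in\Pi^*$, not to scale; the deleted set $W_i$ is thick. The front $\xi_\mu(i)$ is the left endpoint of the first long light component. Short components occur only within distance $S'$ of the front.}\label{fig:front}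
\end{figure}

\begin{lemma}\label{lem:fronts}
Let $\xi=\xi_\mu$ and let $i\le i'$ be ticks of $\Pi$.
\begin{itemize}
\item[(F1)] $\xi(i)\le\xi(i')$.
\item[(F2)] $\xi(i')-\xi(i)\le(i'-i)B+4HS$. In particular, $\xi$ moves by at most $S'$ in one step.
\item[(F3)] $\xi(i')-\xi(i)\ge(i'-i)-2HS$.
\item[(F4)] If $i\in\Pi^*$ and $z\in P_\mu$, then $z\le\xi(i)-S'$ implies $z\in W_i$, and $z\ge\xi(i)+S'$ implies $z\notin W_i$.
\end{itemize}
Moreover $g\ge1$, and for ticks $i\le i'$ of $\Pi^*$
\begin{equation}\label{eq:windows}
W_{i'}\setminus W_i\ \subseteq\ \bigcup_{\mu=1}^g\,[\xi_\mu(i)-S',\ \xi_\mu(i')+S'] .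
\end{equation}
\end{lemma}

\begin{proof}
(F1) The long light component starting at $\xi(i')$ lies in a long light component at tick $i$, which meets $P_\mu$ or the light marker and so starts at or after $\xi(i)$.

(F2) In $[\xi(i),\xi(i')]$, the set $W_i$ is covered, up to the point $\xi(i)$, by at most $2H$ short dark components at tick $i$, and $Y\setminus W_{i'}$ is covered by at most $2H$ short light components at tick $i'$. The rest lies in $W_{i'}\setminus W_i$; use \eqref{eq:upper}. For one step, $B+4HS\le S'$ by \eqref{eq:num}.

(F3) Let $i<i'$, and let $x\in P_\mu$ be the right end of the last long dark component before $\xi(i)$ at tick $i$; it exists because the component of the dark marker is long. Between $x$ and $\xi(i)$ there are at most $2H$ components, all short, so $\xi(i)-x\le2HS$. By \eqref{eq:lower}, $y-x>i'-i$ for $y$ in the light component starting at $\xi(i')$. Letting $y\downarrow\xi(i')$ gives $\xi(i')-x\ge i'-i$.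

(F4) Let $z\in P_\mu\cap W_i$. At tick $i+S$ its dark component is not a whole piece, as the light marker is still light, so it is long by Lemma~\ref{lem:persist}(a). Hence $z\le\xi(i+S)\le\xi(i)+SB+4HS<\xi(i)+S'$. Let $z\in P_\mu\setminus W_i$. The dark marker lies in $W_{i-S}$, so by Lemma~\ref{lem:persist}(b) the light component of $z$ at tick $i-S$ is long. Hence $z\ge\xi(i-S)\ge\xi(i)-SB-4HS>\xi(i)-S'$.

For \eqref{eq:windows}, we list where changes can occur during $\Pi^*$. They do not occur in markerless pieces or in markers. Consider the part of an interval piece beyond its first or last marker, and $i\in\Pi^*$. If that marker is light, the part contains no dark point at tick $i$: by Lemma~\ref{lem:persist}(a) such a point lies in a long dark component at tick $i+S$, which gives a color change outside the passages, against (M3). If the marker is dark, the part contains no light point at tick $i$: by Lemma~\ref{lem:persist}(b) such a point lies in a long light component at tick $i-S$, again a color change outside the passages. So changes occur only in the $P_\mu$, and there (F4) gives \eqref{eq:windows}. If $g=0$, nothing would change during $\Pi^*$, although $i_+>i_-$ and every step swallows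 a block.
\end{proof}

The intervals on the right of \eqref{eq:windows} are the \emph{windows} for $i,i'$. Put
\[
R_\mu=[\xi_\mu(i_-)-2S',\ \xi_\mu(i_+)+2S'] .
\]
The $R_\mu$ lie in the extended intervals, so they are pairwise disjoint, and each window lies in its $R_\mu$.

\subsection{Crossing a cliff requires a partner}

We now follow the fronts across the cliffs of level $\ell$. This level is adapted to the scale: cliffs have length at most $A\le S'$, and plateaus have length at least $\nu_{\ell,1}=100BS'$. The \emph{cliffs of front $\mu$} are those that meet $[\xi_\mu(i_-)-S',\xi_\mu(i_+)+S']$. They are consecutive and lie in $R_\mu$, so no cliff belongs to two fronts. For a cliff $\Gamma=[\operatorname{left}(\Gamma),\operatorname{right}(\Gamma)]$ of front $\mu$ let $\operatorname{in}(\Gamma)$ be the first tick $i\in\Pi^*$ with $\xi_\mu(i)+S'\ge\operatorname{left}(\Gamma)$, which exists, and let $\operatorname{out}(\Gamma)$ be the first tick $i\in\Pi^*$ with $\xi_\mu(i)-S'>\operatorname{right}(\Gamma)$, or $\infty$ if there is none. Then $\operatorname{in}(\Gamma)\le\operatorname{out}(\Gamma)$ and $\operatorname{out}(\Gamma)>i_-$.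

\begin{lemma}\label{lem:events}
Let $\Gamma$ be a cliff of front $\mu$ and $\xi=\xi_\mu$.
\begin{itemize}
\item[(E1)] $[\operatorname{in}(\Gamma),\operatorname{out}(\Gamma)]\cap\Pi^*$ has at most $4S'+1$ steps.
\item[(E2)] At all ticks of $[\operatorname{in}(\Gamma)-1,\operatorname{out}(\Gamma)]\cap\Pi^*$ we have $\operatorname{left}(\Gamma)-2S'\le\xi\le\operatorname{right}(\Gamma)+2S'$.
\item[(E3)] If the next cliff $\Gamma'$ to the right is also a cliff of front $\mu$, then $\operatorname{out}(\Gamma)<\infty$ and $\operatorname{in}(\Gamma')-\operatorname{out}(\Gamma)\ge96S'$.
\end{itemize}
\end{lemma}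

\begin{proof}
At the ticks $i\in\Pi^*$ with $\operatorname{in}(\Gamma)\le i<\operatorname{out}(\Gamma)$ the front lies in $[\operatorname{left}(\Gamma)-S',\operatorname{right}(\Gamma)+S']$, by (F1) and the definitions. This interval has length at most $3S'$, so by (F3) these ticks span at most $3S'+2HS\le4S'$ steps, which gives (E1). For (E2), we have $\xi\ge\operatorname{left}(\Gamma)-S'$ from tick $\operatorname{in}(\Gamma)$ on and $\xi\le\operatorname{right}(\Gamma)+S'$ before tick $\operatorname{out}(\Gamma)$, and one more step on either side moves $\xi$ by at most $S'$. For (E3), at tick $\operatorname{in}(\Gamma')$ we have $\xi\ge\operatorname{left}(\Gamma')-S'\ge\operatorname{right}(\Gamma)+99BS'$. So $\operatorname{out}(\Gamma)\le\operatorname{in}(\Gamma')$, and by (E2) the front moves by at least $97BS'$ between these two ticks. By (F2), $97BS'\le(\operatorname{in}(\Gamma')-\operatorname{out}(\Gamma))B+4HS$, and $4HS\le BS'$.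
\end{proof}

Let $\Gamma_{\mu,1},\Gamma_{\mu,2},\dots$ be the cliffs of front $\mu$ with $\operatorname{in}(\Gamma)>i_-$, from left to right. By (E3) at most one cliff has $\operatorname{in}(\Gamma)=i_-$; if it exists, it is the cliff just before $\Gamma_{\mu,1}$, and we call it $\Gamma_{\mu,0}$. Write $\operatorname{in}_{\mu,r}$ and $\operatorname{out}_{\mu,r}$ for the ticks of $\Gamma_{\mu,r}$. By (E3) the sets $[\operatorname{in}_{\mu,r},\operatorname{out}_{\mu,r}]\cap\Pi^*$ are disjoint and ordered by $r$.

Every front crosses at least $J$ cliffs: \emph{$\Gamma_{\mu,J}$ exists and $\operatorname{out}_{\mu,J}\le i_+$.} Indeed, $\operatorname{in}(\Gamma)>i_-$ means $\operatorname{left}(\Gamma)>\xi_\mu(i_-)+S'$. By (B2), the first $J$ cliffs whose left ends lie beyond this point have right ends at most $\xi_\mu(i_-)+S'+JL+A$. By (F3) and \eqref{eq:long}, $\xi_\mu(i_+)-\xi_\mu(i_-)\ge(J+5)L>JL+2S'+A$, so these right ends are less than $\xi_\mu(i_+)-S'$.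

\begin{lemma}\label{lem:partner}
Let $r\ge1$ and $\operatorname{out}_{\mu,r}\le i_+$. Then there are a front $\mu'\ne\mu$ and a cliff $\Gamma_{\mu',p}$, $p\ge0$, with $\operatorname{in}_{\mu',p}\le\operatorname{out}_{\mu,r}$ and $\operatorname{out}_{\mu',p}\ge\operatorname{in}_{\mu,r}$. We call it a \emph{partner} of $\Gamma_{\mu,r}$.
\end{lemma}

\begin{proof}
Let $\Gamma=\Gamma_{\mu,r}$, $i=\operatorname{in}(\Gamma)-1\ge i_-$, $i'=\operatorname{out}(\Gamma)$ and $Q=W_{i'}\setminus W_i$. We have $\xi_\mu(i)+S'<\operatorname{left}(\Gamma)$ and $\operatorname{right}(\Gamma)<\xi_\mu(i')-S'$. So $\Gamma\subseteq P_\mu$, and $\Gamma\subseteq Q$ by (F4). By (E2) the window of front $\mu$ for $i,i'$ lies in $[\operatorname{left}(\Gamma)-3S',\operatorname{right}(\Gamma)+3S']$, so it is contained in the union of $\Gamma$ and the two neighboring plateaus.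

Suppose that no window of another front meets a cliff; then each of them lies in one plateau. The windows are disjoint closed intervals covering $Q$, so every component of $Q$ lies in one window. Let $I_\Gamma$ be the component containing $\Gamma$. It consists of $\Gamma$ and parts of two plateaus, so $|\operatorname{rise}(I_\Gamma)|\ge d_\ell-2A_{\ell-1}$ by (B1) and (B2). Every other component $I$ lies in one plateau, so $|\operatorname{rise}(I)|\le A_{\ell-1}$, and there are at most $4H$ of them. The closures of all components lie in $U_T$, so (P4) gives
\[
|D(Q)|\ge(d_\ell-2A_{\ell-1}-1)-4H(A_{\ell-1}+1)\ge(100H-3-8H)A_{\ell-1}\ge89H>1+H,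
\]
which contradicts (P3). Hence the window $[\xi_{\mu'}(i)-S',\xi_{\mu'}(i')+S']$ of some front $\mu'\ne\mu$ meets a cliff $\Gamma'$, which is then a cliff of front $\mu'$. From $\operatorname{left}(\Gamma')\le\xi_{\mu'}(i')+S'$ we get $\operatorname{in}(\Gamma')\le i'$, and from $\operatorname{right}(\Gamma')\ge\xi_{\mu'}(i)-S'$ we get $\operatorname{out}(\Gamma')\ge i+1=\operatorname{in}(\Gamma)$.
\end{proof}

This is the only place, apart from the bookkeeping in Lemma~\ref{lem:activity}, where the displacement bounds in (P3) and (P4) are used.

\subsection{Two synchronized fronts make the choice bad}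

If $g=1$, then $\Gamma_{1,1}$ has no partner, against Lemma~\ref{lem:partner}. So $g\ge2$. The definition of a bad choice allows only indices up to $J$, because the count in Lemma~\ref{lem:good} does. For this reason we follow the front that is first to cross $J$ cliffs.

Number the fronts so that $i^*:=\operatorname{out}_{1,J}\le\operatorname{out}_{\mu,J}$ for all $\mu$. If $\operatorname{in}_{\mu,p}\le i^*$, then $p\le J$, because $\operatorname{in}_{\mu,p}>\operatorname{out}_{\mu,J}\ge i^*$ for $p>J$. The cliffs $\Gamma_{1,1},\dots,\Gamma_{1,J}$ have partners $\Gamma_{\mu,p}$ with $\operatorname{in}_{\mu,p}\le i^*$, on at most $H-1$ other fronts. So one front, say front $2$, provides partners for at least $\omega=\lceil J/H\rceil$ of them: there are $1\le r_1<\dots<r_\omega\le J$ and $p_1,\dots,p_\omega\in\{0,\dots,J\}$ such that $\Gamma_{2,p_s}$ is a partner of $\Gamma_{1,r_s}$.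

\emph{Meeting times.} Put $\tau_s=\max(\operatorname{in}_{1,r_s}-1,\ \operatorname{in}_{2,p_s})$. The two inequalities of Lemma~\ref{lem:partner} give
\[
\tau_s\in[\operatorname{in}_{1,r_s}-1,\ \operatorname{out}_{1,r_s}]\cap[\operatorname{in}_{2,p_s},\ \operatorname{out}_{2,p_s}]\cap\Pi^* .
\]
By (E3), $\tau_{s+1}-\tau_s\ge\operatorname{in}_{1,r_{s+1}}-1-\operatorname{out}_{1,r_s}\ge96S'-1>4S'+1$. So $p_{s+1}\ne p_s$ by (E1), and since the tick intervals of the cliffs of front $2$ are ordered by $p$, we get $p_1<\dots<p_\omega$.

\emph{Comparable lengths.} Let $Z_{\mu,r}$ be the plateau just before $\Gamma_{\mu,r}$ in the direction of front $\mu$. Fix $s<\omega$. Let $\delta_\mu=\xi_\mu(\tau_{s+1})-\xi_\mu(\tau_s)$ for $\mu=1,2$, and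
\[
\Sigma_1=\sum_{r_s<r\le r_{s+1}}|Z_{1,r}|,\qquad\Sigma_2=\sum_{p_s<p\le p_{s+1}}|Z_{2,p}| .
\]
By (E2), each front is within $2S'$ of its cliff at the ticks $\tau_s$ and $\tau_{s+1}$. Let $y\ge1$ be the number of terms in $\Sigma_\mu$. The two cliffs of front $\mu$ are separated by these $y$ plateaus and $y-1$ further cliffs, so
\[
\Sigma_\mu-4S'\ \le\ \delta_\mu\ \le\ \Sigma_\mu+(y+1)A+4S'\ \le\ \Sigma_\mu+6yS' .
\]
As $\Sigma_\mu\ge100yBS'$, we obtain $\frac12\Sigma_\mu\le\delta_\mu\le2\Sigma_\mu$ and $\delta_\mu\ge50BS'$. By (F3) for front $1$, the number of steps from $\tau_s$ to $\tau_{s+1}$ is at most $\delta_1+2HS$. By (F2) for front $2$ and $4HS\le S'$,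
\[
\delta_2\le(\delta_1+2HS)B+4HS\le B\delta_1+2BS'\le2B\delta_1 .
\]
Exchanging the roles of the fronts gives $\delta_1\le2B\delta_2$. Therefore $\Sigma_2\le2\delta_2\le4B\delta_1\le8B\Sigma_1$ and $\Sigma_1\le8B\Sigma_2$.

\emph{Equal maximal classes.} Let $a_1,a_2$ be the largest classes among the plateaus in $\Sigma_1,\Sigma_2$. Each sum has at most $J$ terms. If $a_2>a_1$, then by (B2)
\[
\Sigma_2\ge\nu_{\ell,a_1+1}=16BJV_{\ell-1}\nu_{\ell,a_1}>8B\cdot J\,\nu_{\ell,a_1}V_{\ell-1}\ge8B\Sigma_1,
\]
a contradiction. The same computation with the indices exchanged excludes $a_1>a_2$. So $a_1=a_2$ for every $s<\omega$.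

Let $x_r=Z_{1,r}$ and $y_p=Z_{2,p}$ for $r,p=1,\dots,J$, and continue both sequences cyclically; each runs through consecutive plateaus. The plateaus $x_r$ with $r_1<r\le r_\omega$ lie between the cliffs $\Gamma_{1,r_1}$ and $\Gamma_{1,r_\omega}$, both contained in the interval $R_1$, so they are distinct and lie in $R_1$. For the same reason the $y_p$ with $p_1<p\le p_\omega$ are distinct and lie in $R_2$. As $R_1\cap R_2=\emptyset$, all these plateaus are pairwise distinct, and \eqref{eq:bad} holds for every $s<\omega$. So the choice of classes is bad at level $\ell$, contrary to Lemma~\ref{lem:good}.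

This proves Proposition~\ref{prop:claim}, hence Proposition~\ref{prop:key}, and completes the proof of Theorem~\ref{thm:main}.

\begin{thebibliography}{9}
\bibitem{lcflt} \emph{Lambda-Calculus and Formal Language Theory}, \texttt{https://core.ac.uk/download/46811103.pdf}.
\end{thebibliography}
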